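# Uncountable $(1+)$-separated sets in the spheres of WLD spaces

## 1. Pushing apart the unit vectors of $c_0(\omega_1)$

Let $c_0(\omega_1)$ be the space of functions $x:\omega_1\to\mathbb R$ such that $\{\gamma:|x(\gamma)|\ge\varepsilon\}$ is finite for every $\varepsilon>0$, with the sup norm. Its unit vectors $e_\alpha$, $\alpha<\omega_1$, form an uncountable subset of the unit sphere, and any two of them are at distance exactly $1$. Can we do strictly better than $1$, for all pairs at once, with uncountably many vectors of the sphere?

Yes, by a small nudge. Every $\alpha<\omega_1$ is a countable ordinal, so fix an injection $n_\alpha:\alpha\to\{1,2,3,\dots\}$ and put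
$$x_\alpha=e_\alpha-\sum_{\beta<\alpha}2^{-n_\alpha(\beta)}e_\beta .$$
Only finitely many coordinates of $x_\alpha$ exceed a given $\varepsilon>0$ in modulus, because $n_\alpha$ is injective; so $x_\alpha\in c_0(\omega_1)$. The largest coordinate in modulus is the one at $\alpha$, which is $1$; so $\|x_\alpha\|=1$. If $\beta<\alpha$, look at coordinate $\beta$: there $x_\beta$ has the value $1$ and $x_\alpha$ has the value $-2^{-n_\alpha(\beta)}<0$. Hence
$$\|x_\beta-x_\alpha\|\ge 1+2^{-n_\alpha(\beta)}>1 .$$

Two features of this computation will return. It used that $\alpha$ is countable. And the gain $2^{-n_\alpha(\beta)}$ is not bounded below by a positive constant; Section 8 shows that in this space no choice of vectors could make it so.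

The dual space is $\ell_1(\omega_1)$, where nothing has to be done: its unit vectors are at distance $2$ from each other. In $\ell_2(\omega_1)$ the unit vectors are at distance $\sqrt2$. In a separable space, on the other hand, a set whose points are pairwise at distance greater than $1$ is countable. So nonseparability is necessary, and we ask how far it is sufficient.

**Definition 1.** A subset $A$ of a Banach space is *$(1+)$-separated* if $\|x-y\|>1$ for all distinct $x,y\in A$. For $\varepsilon>0$ it is *$(1+\varepsilon)$-separated* if $\|x-y\|\ge1+\varepsilon$ for all distinct $x,y\in A$. (With strict inequality here, everything below stays true with the same proofs.)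

We write $S_X$ and $B_X$ for the unit sphere and closed unit ball of $X$, and $\operatorname{dens}X$ for the smallest cardinality of a dense subset.

**Definition 2.** A compact space is a *Corson compact* if it is homeomorphic to a subset of some $\mathbb R^I$ all of whose points have countable support. A Banach space $X$ is *weakly Lindelöf determined* (WLD) if $(B_{X^*},w^*)$ is a Corson compact.

For an uncountable cardinal $\kappa$, $c_0(\kappa)$ is WLD. Its dual is $\ell_1(\kappa)$, and $f\mapsto(f(e_\gamma))_{\gamma<\kappa}$ is an injective map from the dual ball to $\mathbb R^\kappa$, continuous for $w^*$, with values of countable support; being defined on a compact space, it is a homeomorphism onto its image. The same argument works for $\ell_2(\kappa)$. A nonexample is $\ell_\infty$. Its dual ball is $w^*$-separable, since by Goldstine's theorem it is the $w^*$-closure of the separable set $B_{\ell_1}$. A separable Corson compact is metrizable, because a countable dense set has all its supports in one countable set $I_0$, so the whole compact lives on $\mathbb R^{I_0}$. But if the dual ball of $\ell_\infty$ were $w^*$-metrizable, then $\ell_\infty$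 would be separable.

It is known that if $X$ is WLD and $\operatorname{dens}X\ge\mathfrak c^+$, then both $S_X$ and $S_{X^*}$ contain uncountable $(1+)$-separated subsets. The problem, taken from "On some open problems in Banach space theory", is this: what about $X$ WLD with $\operatorname{dens}X=\omega_1$? Must $S_X$ and $S_{X^*}$ each contain an uncountable $(1+)$-separated subset? The answer is yes, in ZFC, for every nonseparable WLD space.

## 2. From separated sets to bimonotone families: the statements

Scalars are real. A complex space is treated as a real one by replacing each functional $f$ with $\operatorname{Re}f$. This changes neither norms, spheres nor distances. Since $f(x)=\operatorname{Re}f(x)-i\operatorname{Re}f(ix)$, it does not change the weak$^*$ topology on the dual either. Finally, $\bigcap_n\ker f_n\ne\{0\}$ implies $\bigcap_n\ker\operatorname{Re}f_n\neq\{0\}$.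

We write $[A]$ for the closed linear span of $A$, and for $D\subset X^*$,
$$D_\perp=\{x\in X: f(x)=0\ \text{for all } f\in D\},$$
a closed subspace of $X$. If $D\subset D'$ then $D'_\perp\subset D_\perp$.

**Definition 3.** A set $\Gamma\subset B_{X^*}$ is *1-norming* if $\|x\|=\sup_{f\in\Gamma}f(x)$ for all $x\in X$.

By the Hahn–Banach theorem $B_{X^*}$ is 1-norming. In $c_0(\kappa)$ the much smaller set consisting of $\pm$ the coordinate functionals is 1-norming. For a countable set $D$ of these, $D_\perp$ is large: it contains every $e_\gamma$ whose coordinate is not mentioned in $D$.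

**Definition 4.** Let $\kappa$ be a regular uncountable cardinal. A normalized family $(e_\alpha)_{\alpha<\kappa}$ in $X$ is *bimonotone* if for every $\alpha<\kappa$
$$\|y+t\|\ge\max(\|y\|,\|t\|)\quad\text{for all } y\in Y_\alpha:=[e_\beta:\beta<\alpha],\ t\in Y^\alpha:=[e_\beta:\alpha\le\beta<\kappa].\tag{1}$$

The unit vectors of $c_0(\kappa)$ or $\ell_2(\kappa)$ are bimonotone. It is easy to have one half of (1) without the other. Let $X_0=\mathbb R\mathbf 1+c_0(\omega_1)$ with the sup norm, where $\mathbf 1$ is the constant function $1$, and consider the family $\mathbf 1,e_0,e_1,e_2,\dots$ of length $\omega_1$. Take $y$ in the closed span of a proper nonempty initial piece and $t$ in the closed span of the rest. Then $y$ is an element $c\mathbf 1+z$ with $z$ supported on some countable set $B\subset\omega_1$, while $t$ vanishes on $B$ and has countable support. So $y+t$ agrees with $y$ on $B$ and takes the value $c$ at some point outside $B$, which gives $\|y+t\|\ge\|y\|$. (If the initial piece is empty, then $y=0$ and this is trivial.) But $\|-\mathbf 1+2e_0\|=1<2=\|2e_0\|$, so the inequality $\|y+t\|\ge\|t\|$ fails.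

**Theorem A.** Let $\kappa$ be regular uncountable and let $\Gamma\subset B_{X^*}$ be 1-norming with $D_\perp\neq\{0\}$ for every $D\subset\Gamma$ with $|D|<\kappa$. Then at least one of the following holds:

* (A) for some $\varepsilon>0$, $S_X$ contains a $(1+\varepsilon)$-separated set of cardinality $\kappa$;
* (B) $X$ contains a normalized bimonotone family of length $\kappa$.

**Theorem B.** If a Banach space contains a normalized bimonotone family of length $\omega_1$, then its unit sphere contains a $(1+)$-separated set of cardinality $\omega_1$.

**Theorem C.** Let $X$ be a Banach space.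

1. If $X^*$ is not $w^*$-separable, then $S_X$ contains an uncountable $(1+)$-separated set. In particular this holds if $\operatorname{dens}X>\mathfrak c$.
2. If $X$ is nonseparable, then $S_{X^*}$ contains an uncountable $(1+)$-separated set.
3. If $X$ is WLD and nonseparable, in particular if $\operatorname{dens}X=\omega_1$, then both $S_X$ and $S_{X^*}$ contain uncountable $(1+)$-separated sets.

Part 3 answers the question. The condition in part 1 is stronger than nonseparability of $X$: the dual of $\ell_\infty$ is $w^*$-separable, because the rational combinations of the coordinate functionals are $w^*$-dense.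

**Proposition D.** Let $\kappa$ be an uncountable cardinal. The sphere of the WLD space $c_0(\kappa)$ contains no uncountable $(1+\varepsilon)$-separated set for any $\varepsilon>0$, and no $(1+)$-separated set of cardinality $\omega_2$. So, for $S_X$, neither "$(1+)$" nor "$\omega_1$" in Theorem C(3) can be improved, whatever the density.

## 3. Killing norming functionals gives distance at least $1$

Fix $\kappa$ and $\Gamma$ as in Theorem A. Call $D\subset\Gamma$ *small* if $|D|<\kappa$. Since $\kappa$ is regular and uncountable, a union of fewer than $\kappa$ small sets is small, and countable sets are small. The natural first move is to choose each new vector in the common kernel of functionals that norm the old ones.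

**Lemma 1.** If $Y\subset X$ has a dense subset $Q$ with $|Q|<\kappa$, then there is a small $D$ with $\|y+t\|\ge\|y\|$ for all $y\in Y$ and $t\in D_\perp$.

**Proof.** For $y\in Q$ and $k\in\{1,2,\dots\}$ pick $f_{y,k}\in\Gamma$ with $f_{y,k}(y)>\|y\|-1/k$, which is possible because $\Gamma$ is 1-norming. Let $D$ be the set of all these functionals. Then $|D|\le\max(|Q|,\omega)<\kappa$. For $y\in Q$ and $t\in D_\perp$, since $\|f_{y,k}\|\le1$,
$$\|y+t\|\ge f_{y,k}(y+t)=f_{y,k}(y)>\|y\|-\tfrac1k .$$
Let $k\to\infty$ to get $\|y+t\|\ge\|y\|$ for $y\in Q$. For fixed $t$ both sides are continuous in $y$, so the inequality extends to all $y\in Y$. $\blacksquare$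

With this lemma we can choose $x_\alpha$ recursively. Take a small $D_\alpha$ for the set $\{x_\beta:\beta<\alpha\}$ and any $x_\alpha\in S_X\cap(D_\alpha)_\perp$. For $\beta<\alpha$ we get
$$\|x_\beta-x_\alpha\|\ge\|x_\beta\|=1 .$$
So we have $\kappa$ points of the sphere with pairwise distances at least $1$, and here the method stops. In $c_0(\omega_1)$ the procedure may well return the unit vectors $e_\alpha$, whose distances are exactly $1$. The entire difficulty lies in the passage from $\ge1$ to $>1$.

The next thing to try is the nudge of Section 1: replace $e_\alpha$ by $e_\alpha$ minus small positive multiples of the earlier $e_\beta$. In a general norm two things can go wrong. The nudged vector can leave the ball, as in $\ell_2(\omega_1)$, where $\|e_\alpha-ce_\beta\|=\sqrt{1+c^2}$. And reading off coordinate $\beta$ yields a lower bound for the distance only if the coordinate functional has norm at most $1$; Lemma 1 controls $y$ inside $y+t$ but says nothing about $t$. The example $X_0$ of Section 2 shows that $\|y+t\|\ge\|t\|$ can really fail.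

Look at how it fails there, though. With $u=-\mathbf 1$ and $w_\alpha=2e_\alpha$ we have $\|w_\alpha\|=2$ and $\|u+w_\alpha\|=1$: one translation by $u$ brings all these long vectors onto the unit sphere. And translations do not affect differences:
$$\|(u+w_\alpha)-(u+w_\beta)\|=\|w_\alpha-w_\beta\|=2 .$$
The failure of the second inequality has itself produced a well separated set. This is the idea of Theorem A.

## 4. Long vectors translated into the ball: proof of Theorem A

We split according to whether some translation $u$ brings vectors of norm greater than $1$ into the unit ball, inside $D_\perp$ for every small $D$.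

**Case A.** There is $u\in X$ such that for every small $D$ there is $w\in D_\perp$ with $\|w\|>1$ and $\|u+w\|\le1$.

**Step A1.** We build long vectors $w_\alpha$, $\alpha<\kappa$, whose translates by $u$ lie on the sphere. Suppose $w_\beta$ is given for $\beta<\alpha$. The set $\{w_\beta:\beta<\alpha\}$ has fewer than $\kappa$ elements, so Lemma 1 gives a small $D_\alpha$ with
$$\|w_\beta+t\|\ge\|w_\beta\|\qquad\text{for all }\beta<\alpha,\ t\in(D_\alpha)_\perp .$$
By the assumption of Case A choose $w'\in(D_\alpha)_\perp$ with $\|w'\|>1$ and $\|u+w'\|\le1$. The function $s\mapsto\|u+sw'\|$ is continuous, is at most $1$ at $s=1$, and tends to $\infty$ as $s\to\infty$. So there is $s\ge1$ with $\|u+sw'\|=1$. Put $w_\alpha=sw'$ and $x_\alpha=u+w_\alpha$. Then $x_\alpha\in S_X$, $\|w_\alpha\|=s\|w'\|>1$ and $w_\alpha\in(D_\alpha)_\perp$.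

**Step A2.** We check the distances. For $\beta<\alpha$, using the choice of $D_\alpha$ with $t=-w_\alpha$,
$$\|x_\beta-x_\alpha\|=\|w_\beta-w_\alpha\|\ge\|w_\beta\|>1 .$$

**Step A3.** We make the separation uniform. The index set $\kappa$ is the union of the countably many sets $\{\alpha:\|w_\alpha\|\ge1+2/n\}$, $n\ge1$. As $\kappa$ is regular and uncountable, one of them has cardinality $\kappa$. So for some $\varepsilon>0$ the set $I=\{\alpha:\|w_\alpha\|\ge1+2\varepsilon\}$ has cardinality $\kappa$. By Step A2, distinct points of $\{x_\alpha:\alpha\in I\}$ are at distance at least $1+2\varepsilon>1+\varepsilon$. Hence (A) holds.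

**Case B.** Case A fails. Then for every $u\in X$ there is a small $D(u)$ such that
$$\|u+w\|>1\quad\text{whenever } w\in D(u)_\perp\text{ and }\|w\|>1.\tag{2}$$

**Step B1.** We remove the special role of the number $1$ by scaling, and obtain the missing half of (1) for a single vector. Let $D'(u)=\bigcup_{q\in\mathbb Q,\,q>0}D(qu)$; this is a countable union of small sets, hence small. We claim that
$$\|u+w\|\ge\|w\|\quad\text{for all } w\in D'(u)_\perp.\tag{3}$$
For $w=0$ this is clear. If $w\neq0$, take a rational $q>1/\|w\|$. Then $qw\in D(qu)_\perp$ and $\|qw\|>1$, so (2) applied to $qu$ gives $\|qu+qw\|>1$, that is, $\|u+w\|>1/q$. Let $q$ decrease to $1/\|w\|$ through the rationals.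

**Step B2.** We pass from one vector to a whole set: for every $Y\subset X$ with a dense subset of size less than $\kappa$ there is a small $D$ with
$$\|y+t\|\ge\max(\|y\|,\|t\|)\quad\text{for all } y\in Y,\ t\in D_\perp.\tag{4}$$
Let $Q$ be dense in $Y$ with $|Q|<\kappa$, and let $D$ be the union of the sets $D'(y)$, $y\in Q$, and of the small set from Lemma 1. This is a union of fewer than $\kappa$ small sets, hence small. For $t\in D_\perp$, Lemma 1 gives $\|y+t\|\ge\|y\|$ for all $y\in Y$, and (3) gives $\|y+t\|\ge\|t\|$ for all $y\in Q$. The latter is preserved under limits in $y$, so it holds on $Y$.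

**Step B3.** We build the family. Suppose $e_\beta$ and $D_\beta$ are given for $\beta<\alpha$. The space $Y_\alpha=[e_\beta:\beta<\alpha]$ has a dense subset of size at most $\max(|\alpha|,\omega)<\kappa$, namely the rational linear combinations of the $e_\beta$. By Step B2 there is a small set satisfying (4) for $Y=Y_\alpha$. Enlarging a set $D$ shrinks $D_\perp$, so (4) persists for larger small sets; let $D_\alpha$ be the union of this set with $\bigcup_{\beta<\alpha}D_\beta$. It is small. By hypothesis $(D_\alpha)_\perp\ne\{0\}$, so we can choose $e_\alpha\in S_X\cap(D_\alpha)_\perp$.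

**Step B4.** We verify (1). If $\beta\ge\alpha$, then $D_\alpha\subset D_\beta$, so $e_\beta\in(D_\beta)_\perp\subset(D_\alpha)_\perp$. As $(D_\alpha)_\perp$ is a closed subspace, $Y^\alpha=[e_\beta:\beta\ge\alpha]\subset(D_\alpha)_\perp$, and (4) for $Y_\alpha$ and $D_\alpha$ is exactly (1). Hence (B) holds. $\blacksquare$

## 5. Projections and coordinates of a bimonotone family

Now let $(e_\alpha)_{\alpha<\omega_1}$ be normalized and bimonotone, and let $E=[e_\alpha:\alpha<\omega_1]$. This section turns (1) into operators.

**Step 1.** We show $E=Y_\alpha\oplus Y^\alpha$, with projections of norm at most $1$ on both sides. If $y\in Y_\alpha\cap Y^\alpha$, then (1) applied to $y$ and $t=-y$ gives $0\ge\|y\|$; so the intersection is $\{0\}$. If $y_n\in Y_\alpha$, $t_n\in Y^\alpha$ and $(y_n+t_n)$ is a Cauchy sequence, then by (1) both $(y_n)$ and $(t_n)$ are Cauchy, so they converge in $Y_\alpha$ and $Y^\alpha$; hence $Y_\alpha+Y^\alpha$ is closed. It contains every $e_\beta$, so it equals $E$. Let $P_\alpha$ be the projection of $E$ onto $Y_\alpha$ along $Y^\alpha$. By (1),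
$$\|P_\alpha\|\le1,\qquad\|I-P_\alpha\|\le1,$$
and $P_\alpha e_\beta=e_\beta$ if $\beta<\alpha$, $P_\alpha e_\beta=0$ if $\beta\ge\alpha$.

**Step 2.** We obtain coordinate functionals of norm at most $1$. The operator $P_{\alpha+1}(I-P_\alpha)$ has norm at most $1$. It kills $e_\beta$ for $\beta<\alpha$, because $I-P_\alpha$ does. It fixes $e_\alpha$, and it kills $e_\beta$ for $\beta>\alpha$, because $I-P_\alpha$ fixes $e_\beta$ and $P_{\alpha+1}$ kills it. So on the linear span of the $e_\beta$ its values lie in $\mathbb Re_\alpha$, and by continuity this is true on $E$. Thus it has the form $x\mapsto\varphi_\alpha(x)e_\alpha$ with a linear functional $\varphi_\alpha$, and since $\|e_\alpha\|=1$,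
$$\varphi_\alpha\in E^*,\qquad\|\varphi_\alpha\|\le1,\qquad\varphi_\alpha(e_\beta)=\delta_{\alpha\beta}.$$

**Step 3.** We record how coordinates and projections interact:
$$\varphi_\delta\circ P_\beta=\varphi_\delta\ \text{ if }\delta<\beta,\qquad \varphi_\delta\circ P_\beta=0\ \text{ if }\delta\ge\beta.\tag{5}$$
Both sides are continuous, so it suffices to test on each $e_\gamma$. Let $\delta<\beta$. If $\gamma<\beta$, both sides are $\varphi_\delta(e_\gamma)$; if $\gamma\ge\beta$, the left side is $0$, and so is $\varphi_\delta(e_\gamma)$ because $\gamma\ne\delta$. Let $\delta\ge\beta$. If $\gamma\ge\beta$ then $P_\beta e_\gamma=0$; if $\gamma<\beta$ then $\varphi_\delta(P_\beta e_\gamma)=\varphi_\delta(e_\gamma)=0$ because $\gamma<\beta\le\delta$. In particular, $\varphi_\delta=0$ on $Y_\beta$ for $\delta\ge\beta$.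

## 6. Steering around countably many points: proof of Theorem B

As in Section 1 we look for $x_\alpha$ of the form $e_\alpha$ plus an element of $Y_\alpha$, with coordinates $\le0$ below $\alpha$. Consider the first three vectors.

Put $x_0=e_0$. By (1), $\|e_1-e_0\|\ge1$. If $\|e_1-e_0\|>1$, let $x_1=e_1$. If $\|e_1-e_0\|=1$, then $e_1-e_0$ lies in the unit ball, and so does $e_1-se_0=(1-s)e_1+s(e_1-e_0)$ for $0<s<1$. Its norm is at least $\|e_1\|=1$ by (1), so it lies on the sphere. And $\|e_0-(e_1-se_0)\|\ge\varphi_0\big((1+s)e_0-e_1\big)=1+s$. So the obstacle pays for its own removal: when the pair is too close, the difference $e_1-e_0$ lies in the ball and gives a direction in which we may move without leaving the sphere.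

Next, say the second case occurred, so $x_1=e_1-se_0$, and consider $x=e_2+be_1+ae_0$ on the sphere with $a,b\le0$. If $x$ is too close to $x_1$, we would like to move $x$ towards $x-x_1$, which lies in the ball. But $(1-r)x+r(x-x_1)$ has coordinate $a+rs$ at $0$. If $a=0$ this is positive, and the sign condition at $0$, which we may need for pushing away from $x_0$, is destroyed. The remedy is to cut off the coordinates below $1$ first: move towards $(I-P_1)(x-x_1)$ instead. This stays in the ball because $\|I-P_1\|\le1$, and the coordinate at $0$ becomes $(1-r)a\le0$.

That deals with one earlier point at a time. For infinitely many earlier points we would have to make infinitely many moves, and in the limit $>1$ could decay to $\ge1$. The Baire category theorem takes care of this: in a nonempty complete metric space, a countable intersection of dense open sets is nonempty.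

**Recursion.** We construct $x_\alpha\in S_E$, $\alpha<\omega_1$, such that
$$x_\alpha-e_\alpha\in Y_\alpha\qquad\text{and}\qquad\|x_\alpha-x_\beta\|>1\ \text{ for all }\beta<\alpha.\tag{6}$$
Start with $x_0=e_0$. Let $0<\alpha<\omega_1$ and suppose that $x_\beta$ is given for $\beta<\alpha$.

**Step 1.** We set up the space of candidates. Let
$$Z=\{x\in E:\ \|x\|=1,\ x-e_\alpha\in Y_\alpha,\ \varphi_\beta(x)\le0\text{ for all }\beta<\alpha\}.$$
All conditions are closed, so $Z$ is closed in the Banach space $E$; and $e_\alpha\in Z$. So $Z$ is a nonempty complete metric space. For $\beta<\alpha$ put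
$$U_\beta=\{x\in Z:\|x-x_\beta\|>1\},$$
an open subset of $Z$. Any point of $\bigcap_{\beta<\alpha}U_\beta$ can serve as $x_\alpha$. So we must prove that each $U_\beta$ is dense in $Z$. Fix $\beta<\alpha$ and $x\in Z\setminus U_\beta$, so that $\|x-x_\beta\|\le1$; we have to approximate $x$ by points of $U_\beta$.

**Step 2.** We show that such a bad point has $\beta$-th coordinate exactly $0$. Since $x_\beta-e_\beta\in Y_\beta$ and $\varphi_\beta=0$ on $Y_\beta$ by (5), we have $\varphi_\beta(x_\beta)=\varphi_\beta(e_\beta)=1$. Therefore, by $\|\varphi_\beta\|\le1$ and $\varphi_\beta(x)\le0$,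
$$1\ge\|x_\beta-x\|\ge\varphi_\beta(x_\beta-x)=1-\varphi_\beta(x)\ge1 .$$
Hence $\varphi_\beta(x)=0$. Any decrease of this coordinate will now produce a distance greater than $1$.

**Step 3.** We define the move. Since $x_\beta-e_\beta\in Y_\beta$ and $P_\beta e_\beta=0$, we have $(I-P_\beta)x_\beta=e_\beta$. Let
$$v=(I-P_\beta)(x-x_\beta)=x-P_\beta x-e_\beta,\qquad\|v\|\le\|x-x_\beta\|\le1,$$
and for $0<s<1$
$$x_s=(1-s)x+sv=x-sP_\beta x-se_\beta.\tag{7}$$

**Step 4.** We check that $x_s$ is still on the sphere and of the right form. By convexity $\|x_s\|\le(1-s)\|x\|+s\|v\|\le1$. Next,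
$$x_s-e_\alpha=(x-e_\alpha)-sP_\beta x-se_\beta\in Y_\alpha,$$
because $P_\beta x\in Y_\beta\subset Y_\alpha$ and $e_\beta\in Y_\alpha$ as $\beta<\alpha$. Since $P_\alpha e_\alpha=0$, it follows that $(I-P_\alpha)x_s=e_\alpha$, and so $\|x_s\|\ge\|(I-P_\alpha)x_s\|=\|e_\alpha\|=1$. Hence $\|x_s\|=1$.

**Step 5.** We check the signs, applying $\varphi_\delta$ to (7) for $\delta<\alpha$ and using (5):

* if $\delta<\beta$, then $\varphi_\delta(P_\beta x)=\varphi_\delta(x)$ and $\varphi_\delta(e_\beta)=0$, so $\varphi_\delta(x_s)=(1-s)\varphi_\delta(x)\le0$;
* if $\delta=\beta$, then $\varphi_\beta(P_\beta x)=0$, so $\varphi_\beta(x_s)=\varphi_\beta(x)-s=-s<0$ by Step 2;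
* if $\beta<\delta<\alpha$, then $\varphi_\delta(P_\beta x)=0=\varphi_\delta(e_\beta)$, so $\varphi_\delta(x_s)=\varphi_\delta(x)\le0$.

Together with Step 4 this shows $x_s\in Z$.

**Step 6.** We check that the move helps and is small. We have
$$\|x_\beta-x_s\|\ge\varphi_\beta(x_\beta-x_s)=1+s>1,$$
so $x_s\in U_\beta$. Also $\|x_s-x\|=s\|P_\beta x+e_\beta\|\to0$ as $s\to0$. Hence $U_\beta$ is dense in $Z$.

**Step 7.** We choose $x_\alpha$. Since $\alpha<\omega_1$ is countable, the Baire category theorem gives a point $x_\alpha\in\bigcap_{\beta<\alpha}U_\beta$. It lies in $Z$, so $x_\alpha\in S_E$ and $x_\alpha-e_\alpha\in Y_\alpha$, and (6) holds. The recursion is complete. By (6) the $x_\alpha$, $\alpha<\omega_1$, are distinct and form a $(1+)$-separated subset of $S_E$ of cardinality $\omega_1$. $\blacksquare$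

Both inequalities in (1) were needed: $\|\varphi_\beta\|\le1$ rests on both projections, while $\|I-P_\beta\|\le1$ keeps $v$ in the ball and $\|I-P_\alpha\|\le1$ keeps $x_s$ from falling inside it. As in Section 1, the countability of $\alpha$ is essential to the argument; it is what Baire's theorem requires.

## 7. The spheres of $X$ and of $X^*$: proof of Theorem C

Combine Theorem A for $\kappa=\omega_1$ with Theorem B. In alternative (A) a $(1+\varepsilon)$-separated set is in particular $(1+)$-separated; in alternative (B) apply Theorem B. This gives:

**Corollary 2.** If $\Gamma\subset B_{X^*}$ is 1-norming and $D_\perp\ne\{0\}$ for every countable $D\subset\Gamma$, then $S_X$ contains a $(1+)$-separated set of cardinality $\omega_1$.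

**Part 1.** We apply Corollary 2 with $\Gamma=B_{X^*}$, which is 1-norming. Suppose $D_\perp=\{0\}$ for some countable $D\subset B_{X^*}$. By the Hahn–Banach theorem for the weak$^*$ topology, whose continuous functionals are the evaluations at points of $X$, $\operatorname{span}D$ is $w^*$-dense in $X^*$. Then so is the countable set of rational linear combinations of elements of $D$, and $X^*$ is $w^*$-separable. So if $X^*$ is not $w^*$-separable, the hypothesis of Corollary 2 holds.

For the second claim, suppose $X^*$ has a countable $w^*$-dense subset $D$. The map $x\mapsto(f(x))_{f\in D}$ from $X$ to $\mathbb R^D$ is injective: if $f(x)=0$ for all $f\in D$, then $f(x)=0$ for all $f\in X^*$ by density, so $x=0$. Hence $\operatorname{dens}X\le|X|\le|\mathbb R^D|\le\mathfrak c$. So $\operatorname{dens}X>\mathfrak c$ implies that $X^*$ is not $w^*$-separable.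

**Part 2.** We apply Corollary 2 to the Banach space $X^*$ in place of $X$, with $\Gamma=B_X$ regarded as a subset of $B_{X^{**}}$. It is 1-norming for $X^*$ by the definition of the dual norm. Let $D\subset B_X$ be countable. Then $[D]$ is separable, so $[D]\ne X$, and by the Hahn–Banach theorem there is $x^*\in X^*$, $x^*\ne0$, vanishing on $D$. In other words, $D_\perp\neq\{0\}$ in $X^*$. Note that this choice of $\Gamma$ is what makes mere nonseparability of $X$ enough; this is why Theorem A allows a norming set smaller than the whole dual ball.

**Part 3.** For $S_{X^*}$ this is Part 2. For $S_X$ we need one published theorem, which we use without proof. Recall that a *Markushevich basis* of $X$ is a family $\{(b_i,b_i^*)\}_{i\in I}$ in $X\times X^*$ with $b_i^*(b_j)=\delta_{ij}$, with $[b_i:i\in I]=X$, and such that the $b_i^*$ separate the points of $X$. The unit vectors and coordinate functionals of $c_0(\kappa)$ are an example.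

**Fact.** $X$ is WLD if and only if it has a Markushevich basis $\{(b_i,b_i^*)\}_{i\in I}$ such that $\{i\in I:x^*(b_i)\ne0\}$ is countable for every $x^*\in X^*$. (J. Vanderwerff, J. H. M. Whitfield, V. Zizler, *Markuševič bases and Corson compacta in duality*, Canad. J. Math. 46 (1994); see also Hájek–Montesinos–Vanderwerff–Zizler, *Biorthogonal Systems in Banach Spaces*, Ch. 5.)

For $c_0(\kappa)$ the countability condition says that elements of $\ell_1(\kappa)$ have countable support.

Let $X$ be WLD and nonseparable, and take such a basis. Since $[b_i:i\in I]=X$ is nonseparable, $I$ is uncountable. Let $D\subset X^*$ be countable. The set of $i$ with $x^*(b_i)\neq0$ for some $x^*\in D$ is a countable union of countable sets, so there is $i\in I$ with $x^*(b_i)=0$ for all $x^*\in D$. As $b_i^*(b_i)=1$, we have $0\neq b_i\in D_\perp$. So no countable $D$ is $w^*$-dense in $X^*$, because evaluation at $b_i$ is a nonzero $w^*$-continuous functional vanishing on $D$. Thus $X^*$ is not $w^*$-separable, and Part 1 applies. A space with $\operatorname{dens}X=\omega_1$ is nonseparable, so it is covered. $\blacksquare$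

The hypotheses of Theorem C are invariant under isomorphism, so its conclusions hold for every equivalent norm. For a WLD space $X$, the sphere $S_X$ contains an uncountable $(1+)$-separated set if and only if $X$ is nonseparable.

In part 1, "$X^*$ not $w^*$-separable" cannot be weakened to "$X$ nonseparable", and "$>\mathfrak c$" cannot be weakened to "$\ge\mathfrak c$". Guzmán, Hrušák and Koszmider (*Almost disjoint families and the geometry of nonseparable spheres*, J. Funct. Anal. 285 (2023)) constructed a Banach space of density $\mathfrak c$ whose unit sphere is a countable union of sets of diameter less than $1$. Among uncountably many points of such a sphere two must lie in the same piece, hence at distance less than $1$.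

## 8. What $c_0(\kappa)$ forbids: proof of Proposition D

That $c_0(\kappa)$ is WLD was checked in Section 1. We use the $\Delta$-system lemma: if $\lambda$ is a regular uncountable cardinal and $(F_\alpha)_{\alpha<\lambda}$ is a family of finite sets, there are $I\subset\lambda$ with $|I|=\lambda$ and a finite set $R$ (the root) such that $F_\alpha\cap F_\beta=R$ for all distinct $\alpha,\beta\in I$. For example, the sets $\{0,\alpha\}$ with $1\le\alpha<\omega_1$ form a $\Delta$-system with root $\{0\}$. We need $\lambda=\omega_1$ and $\lambda=\omega_2$.

**Step 1.** We show that there is no uncountable $(1+\varepsilon)$-separated set. It is enough to treat $0<\varepsilon<1$. Let $x_\alpha\in S_{c_0(\kappa)}$, $\alpha<\omega_1$, be distinct; we look for two of them at distance less than $1+\varepsilon$. The sets $F_\alpha=\{\gamma:|x_\alpha(\gamma)|\ge\varepsilon/3\}$ are finite. Pass to an uncountable subfamily which is a $\Delta$-system with root $R$. The finite-dimensional space $\mathbb R^R$ with the sup norm is separable, so it is covered by countably many sets of diameter at most $\varepsilon$; one of them contains the restrictions to $R$ of uncountably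 many of the $x_\alpha$. Pass to those. For distinct $\alpha,\beta$ in the resulting family:

* if $\gamma\in R$, then $|x_\alpha(\gamma)-x_\beta(\gamma)|\le\varepsilon$;
* if $\gamma\notin R$, then $\gamma\notin F_\alpha\cap F_\beta$, so at most one of $|x_\alpha(\gamma)|,|x_\beta(\gamma)|$ is at least $\varepsilon/3$, and neither exceeds $1$; so $|x_\alpha(\gamma)-x_\beta(\gamma)|\le1+\varepsilon/3$.

Hence $\|x_\alpha-x_\beta\|\le1+\varepsilon/3<1+\varepsilon$.

**Step 2.** Now suppose that $\{x_\alpha:\alpha<\omega_2\}\subset S_{c_0(\kappa)}$ is $(1+)$-separated, with distinct $x_\alpha$. We first locate the coordinates that witness the separation. Put $F_\alpha=\{\gamma:|x_\alpha(\gamma)|\ge\frac12\}$, a finite set. As in Step 1, with $\omega_2$ in place of $\omega_1$ and a countable cover of $\mathbb R^R$ by sets of diameter less than $1$, we find $I\subset\omega_2$ with $|I|=\omega_2$ such that for distinct $\alpha,\beta\in I$ we have $F_\alpha\cap F_\beta=R$ and $|x_\alpha(\gamma)-x_\beta(\gamma)|<1$ for all $\gamma\in R$.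

Let $\alpha,\beta\in I$ be distinct. As $\|x_\alpha-x_\beta\|>1$, there is $\gamma$ with $|x_\alpha(\gamma)-x_\beta(\gamma)|>1$. Then $\gamma\notin R$, so $\gamma$ does not lie in both $F_\alpha$ and $F_\beta$. If $\gamma$ were in neither, the difference would be less than $\frac12+\frac12=1$. So $\gamma$ lies in exactly one of them. Moreover $|x_\alpha(\gamma)|,|x_\beta(\gamma)|\le1$, so a difference greater than $1$ forces both values to be nonzero. Consequently
$$(F_\alpha\setminus R)\cap\operatorname{supp}x_\beta\ne\emptyset\quad\text{or}\quad(F_\beta\setminus R)\cap\operatorname{supp}x_\alpha\neq\emptyset.\tag{8}$$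

**Step 3.** We derive a contradiction by counting. The sets $F_\alpha\setminus R$, $\alpha\in I$, are pairwise disjoint, and supports of elements of $c_0(\kappa)$ are countable. Fix $J\subset I$ with $|J|=\omega_1$. The set $\bigcup_{\beta\in J}\operatorname{supp}x_\beta$ has at most $\omega_1$ elements, so it meets at most $\omega_1$ of the disjoint sets $F_\alpha\setminus R$. As $|I\setminus J|=\omega_2$, there is $\alpha\in I\setminus J$ for which $F_\alpha\setminus R$ is disjoint from this union. For this $\alpha$ the first alternative in (8) fails for every $\beta\in J$, so the second one holds: the countable set $\operatorname{supp}x_\alpha$ meets each of the $\omega_1$ pairwise disjoint sets $F_\beta\setminus R$, $\beta\in J$. This is impossible.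

Since $\kappa$ was an arbitrary uncountable cardinal, the limitation occurs whatever the density. $\blacksquare$
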